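# An oracle with P-separable disjoint NP-pairs and no optimal propositional proof systems

## 1. Proof systems, unions of complete sets, and disjoint pairs relative to an oracle

Let $\Sigma=\{0,1\}$. Throughout, an oracle $O\subseteq\Sigma^*$ is fixed or under construction, and every notion is relativized to it: polynomial-time computations and nondeterministic polynomial-time machines may query $O$. In particular $\mathrm P$, $\mathrm{NP}$, $\mathrm{coNP}$ mean $\mathrm P^O$, $\mathrm{NP}^O$, $\mathrm{coNP}^O$. A reduction $A\le^{\rm p}_{\rm m}B$ is a function $r$, computable in polynomial time with oracle $O$, such that $x\in A\iff r(x)\in B$ for all $x$.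

**Definition (proof system).** A proof system for a set $A$ is a polynomial-time computable function $f$ whose range is exactly $A$. If $f(w)=x$ we call $w$ an $f$-proof of $x$.

Example: let $f$ map a pair (formula $\varphi$, assignment $a$) to $\varphi$ if $a$ satisfies $\varphi$, and map everything else to one fixed satisfiable formula. This is a proof system for SAT. The definition asks nothing about the length of proofs. It asks only that $f$ never outputs a non-member and eventually outputs every member.

**Definition (optimal proof system).** A proof system $f$ for $A$ is optimal if for every proof system $g$ for $A$ there is a polynomial $p$ such that for every $x$ there exists $w$ with $f(w)=g(x)$ and $|w|\le p(|x|)$.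

In words: whatever $g$ proves, $f$ proves with at most a polynomial increase in length. The proof $w$ only has to exist; nobody has to compute it.

Example: every nonempty $A\in\mathrm{NP}$ has an optimal proof system. Fix $a_0\in A$ and a notion of polynomial-length NP-witness for $A$. Let $h(0^{|x|}1xu)=x$ if $u$ is a witness for $x\in A$, and let $h=a_0$ on all other inputs. Then $h$ is a proof system for $A$ in which each $x\in A$ has a proof of length at most $s(|x|)$ for some polynomial $s$. If $g$ is any proof system for $A$, then $|g(w)|$ is polynomially bounded in $|w|$, because $g$ has to write its output. So $g(w)$ has an $h$-proof of length polynomial in $|w|$, and $h$ is optimal. We use this example twice.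

**Definition (pps and $\mathrm H_{\rm opps}$).** A propositional proof system (pps) is a proof system for TAUT. $\mathrm H_{\rm opps}$ says: there exist optimal pps. Relative to an oracle this means that some $\le^{\rm p}_{\rm m}$-complete set $A\in\mathrm{coNP}$ has an optimal proof system.

Example: if $\mathrm{NP}=\mathrm{coNP}$ relative to $O$, then a coNP-complete set is a nonempty set in NP, and by the previous example $\mathrm H_{\rm opps}$ holds relative to $O$.

**Definition ($\mathrm H_{\rm union}$).** $\mathrm H_{\rm union}$ says: the union of any two disjoint $\le^{\rm p}_{\rm m}$-complete sets for NP is $\le^{\rm p}_{\rm m}$-complete for NP.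

Example: take $C$ NP-complete, $A=\{0x:x\in C\}$ and $B=\{1x:x\in C\}$. These are disjoint and NP-complete, and $x\mapsto 0x$ reduces $C$ to $A\cup B$, so this particular union is complete. In general a reduction into $A$ may send non-members into $B$, and then it is no reduction to $A\cup B$.

**Definition (disjoint NP-pair, $\le^{\rm pp}_{\rm m}$, $\mathrm H_{\rm cpair}$).** A disjoint NP-pair is a pair $(A,B)$ with $A,B\in\mathrm{NP}$ and $A\cap B=\emptyset$. We write $(A,B)\le^{\rm pp}_{\rm m}(C,D)$ if there is a polynomial-time computable $f$ with $f(A)\subseteq C$ and $f(B)\subseteq D$. A disjoint NP-pair is $\le^{\rm pp}_{\rm m}$-complete if every disjoint NP-pair $\le^{\rm pp}_{\rm m}$-reduces to it. $\mathrm H_{\rm cpair}$ says: there exist $\le^{\rm pp}_{\rm m}$-complete disjoint NP-pairs.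

Nothing is required of $f$ on inputs outside $A\cup B$. Example: $(A,\overline A)$ with $A\in\mathrm{NP}\cap\mathrm{coNP}$ is a disjoint NP-pair.

**Definition (P-separable).** A disjoint NP-pair $(A,B)$ is P-separable if there is $S\in\mathrm P$ with $A\subseteq S$ and $B\cap S=\emptyset$.

Example: if $(A,B)$ is P-separable via $S$, then mapping $x$ to $0$ if $x\in S$ and to $1$ otherwise shows $(A,B)\le^{\rm pp}_{\rm m}(\{0\},\{1\})$. Second example: $(A,\overline A)$ is P-separable exactly if $A\in\mathrm P$, since then $S$ must equal $A$.

## 2. Unions and pairs without optimal proof systems

The implication $\mathrm H_{\rm opps}\Rightarrow\mathrm H_{\rm cpair}$ holds relative to every oracle. The problem comes from "NP-Completeness, Proof Systems, and Disjoint NP-Pairs" (http://eccc.hpi-web.de/report/2019/050/download): does there exist an oracle relative to which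

$$\neg\mathrm H_{\rm opps}\ \wedge\ \mathrm H_{\rm union}\ \wedge\ \mathrm H_{\rm cpair}$$

holds? That is, there is no optimal pps, unions of disjoint $\le^{\rm p}_{\rm m}$-complete NP-sets remain complete, and there exist $\le^{\rm pp}_{\rm m}$-complete disjoint NP-pairs. The answer is yes.

**Theorem 1.** There is an oracle $O$ such that, relative to $O$:

1. (Separability) For every disjoint NP-pair $(A,B)$ there is $S\in\mathrm P$ with $A\subseteq S$ and $B\cap S=\emptyset$.
2. (No optimal proof systems) There is a nonempty tally set $T\subseteq\{0\}^*$ in $\mathrm{coNP}$ such that for every proof system $f$ for $T$ there are $\delta>0$ and a proof system $g$ for $T$ with the following property. For infinitely many $n$ (all sufficiently large $n$ of some infinite arithmetic progression), $0^n\in T$ has a $g$-proof of length $n+1$, but every $f$-proof of $0^n$ has length $\ge 2^{\delta n}$.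

Consequently $\neg\mathrm H_{\rm opps}\wedge\mathrm H_{\rm union}\wedge\mathrm H_{\rm cpair}$ holds relative to $O$.

## 3. A PSPACE-complete set as oracle

Fix an unrelativized PSPACE-complete set $Q$. Take the oracle that contains only this set, $\{0q:q\in Q\}$. With it, $\mathrm{NP}\subseteq\mathrm{PSPACE}\subseteq\mathrm P$. For the first inclusion, a polynomial-space machine runs through all nondeterministic paths and answers each polynomially long query to $Q$ itself. For the second, it reduces the PSPACE question to $Q$ and asks. So $\mathrm P=\mathrm{NP}=\mathrm{coNP}$. We test the three hypotheses.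

* $\mathrm H_{\rm cpair}$ holds: every disjoint NP-pair $(A,B)$ is P-separable by $S=A$, so $(\{0\},\{1\})$ is complete.
* $\mathrm H_{\rm opps}$ holds, since $\mathrm{NP}=\mathrm{coNP}$.
* $\mathrm H_{\rm union}$ fails. Let $A$ be the set of strings that begin with $0$ and let $B=\overline A$. Both lie in P. Both are NP-complete, because for $L\in\mathrm{NP}=\mathrm P$ we can decide $x\in L$ and output a fixed member or a fixed non-member. But $A\cup B=\Sigma^*$, and $\emptyset$ does not reduce to $\Sigma^*$.

So $Q$ gives separability, but it makes $\mathrm{NP}$ equal to $\mathrm{coNP}$, and this breaks the other two requirements. We shall add a second part to the oracle: for $X\subseteq\Sigma^*$ let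

$$O_X=\{0q:q\in Q\}\cup\{1y:y\in X\}.$$

"$y$ is queried to $X$" means that $1y$ is queried to $O_X$. The oracle of this section is $O_\emptyset$. The task is to choose $X$ so that optimal proof systems disappear while separability survives.

## 4. Separability and one tally set suffice

This section shows that parts 1 and 2 of Theorem 1 imply its last sentence. Everything here holds relative to an arbitrary oracle.

**Lemma 2.** Let $T\ne\emptyset$, $t_0\in T$, let $T\le^{\rm p}_{\rm m}A$ via $r$, and let $f$ be a proof system for $A$. Put $f'(0^{|x|}1xw)=x$ if $f(w)=r(x)$, and $f'=t_0$ on all other inputs. Then $f'$ is a proof system for $T$. If $f$ is optimal for $A$, then $f'$ is optimal for $T$.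

*Proof.* The function $f'$ is polynomial-time computable, since the prefix $0^{|x|}1$ shows where $x$ ends. If $f(w)=r(x)$, then $r(x)\in A$, so $x\in T$; hence $\mathrm{ran}(f')\subseteq T$. If $x\in T$, then $r(x)\in A=\mathrm{ran}(f)$, so some $w$ has $f(w)=r(x)$ and $x\in\mathrm{ran}(f')$.

Now let $f$ be optimal and let $g$ be any proof system for $T$. Define

$$g'(0w)=f(w),\qquad g'(1w)=r(g(w)),\qquad g'(\varepsilon)=f(\varepsilon).\tag{1}$$

All values of $g'$ lie in $A$, because $g(w)\in T$ gives $r(g(w))\in A$. The first clause makes the range all of $A$. So $g'$ is a proof system for $A$. By optimality of $f$ there is a polynomial $q$ such that for each $w$ there is $w'$ with $f(w')=r(g(w))$ and $|w'|\le q(|w|+1)$. Then $0^{|g(w)|}1\,g(w)\,w'$ is an $f'$-proof of $g(w)$, and its length $2|g(w)|+1+|w'|$ is polynomial in $|w|$. So $f'$ is optimal. $\square$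

**Lemma 3.** Suppose some nonempty $T\in\mathrm{coNP}$ has no optimal proof system. Then $\neg\mathrm H_{\rm opps}$ and $\mathrm{NP}\ne\mathrm{coNP}$.

*Proof.* If a coNP-complete set $A$ had an optimal proof system, then $T\le^{\rm p}_{\rm m}A$ and Lemma 2 would give one for $T$. If $\mathrm{NP}=\mathrm{coNP}$, then $T$ would be a nonempty set in NP, and by the example in Section 1 it would have an optimal proof system. $\square$

**Lemma 4.** Suppose every disjoint NP-pair is P-separable. Then $(\{0\},\{1\})$ is a $\le^{\rm pp}_{\rm m}$-complete disjoint NP-pair. If moreover $\mathrm{NP}\neq\mathrm{coNP}$, then for every NP-complete $A$ and every $B\in\mathrm{NP}$ disjoint from $A$ the union $A\cup B$ is NP-complete; here $B$ need not be complete.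

*Proof.* The first statement is the example after the definition of P-separability. For the second, take $S\in\mathrm P$ with $A\subseteq S$ and $B\cap S=\emptyset$.

There is $z_0\notin A\cup B$. Otherwise $\overline A=B\in\mathrm{NP}$, so the NP-complete set $A$ is in coNP, and $\mathrm{NP}=\mathrm{coNP}$.

Let $L\in\mathrm{NP}$ and let $r$ reduce $L$ to $A$. The danger is that $r(x)$ lies in $B$ for some $x\notin L$, and $S$ lets us notice this. Define $r'(x)=r(x)$ if $r(x)\in S$, and $r'(x)=z_0$ otherwise.

* If $r(x)\in S$, then $r(x)\notin B$, so $x\in L\iff r(x)\in A\iff r'(x)\in A\cup B$.
* If $r(x)\notin S$, then $r(x)\notin A$, so $x\notin L$, and $r'(x)=z_0\notin A\cup B$.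

So $L\le^{\rm p}_{\rm m}A\cup B$. Since $A\cup B\in\mathrm{NP}$, it is NP-complete. $\square$

Part 2 of Theorem 1 says in particular that $T$ has no optimal proof system. Indeed, if $f$ were optimal, then for the $g$ of part 2 each $0^n$ with a $g$-proof of length $n+1$ would have an $f$-proof of length at most $p(n+1)$, $p$ a polynomial, and this contradicts the bound $2^{\delta n}$ for large $n$. So with Lemmas 3 and 4, parts 1 and 2 give $\neg\mathrm H_{\rm opps}$, $\mathrm H_{\rm cpair}$ and $\mathrm H_{\rm union}$. It remains to build $O$ with parts 1 and 2.

## 5. Long proofs from a string that was never queried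

For $X\subseteq\Sigma^*$ let

$$T_X=\{0^n:n\ge1,\ X\cap\Sigma^n=\emptyset\}.$$

Relative to $O_X$ this set is in coNP: a string is outside $T_X$ if it is not of the form $0^n$ with $n\ge1$, or if it is $0^n$ and some $y\in\Sigma^n$ has $1y\in O_X$.

If $X=\emptyset$, then $T_X=\{0^n:n\ge1\}$ is in P and has an optimal proof system. So the emptiness of $X$ at a length must be hard to certify for a given $f$, although some other $g$ may know about it.

Here is the natural way to attack one proof system $f$, with running time $\ell^i+i$ on inputs of length $\ell$. Pick $n$ with $X\cap\Sigma^n=\emptyset$ and look for a short proof of $0^n$: a $w$ with $|w|^i+i<2^n$ and $f^{O_X}(w)=0^n$. If there is one, the computation makes fewer than $2^n$ queries, so some $y\in\Sigma^n$ is not queried. Adding $y$ to $X$ leaves the computation unchanged, so $f^{O_{X\cup\{y\}}}(w)=0^n\notin T_{X\cup\{y\}}$, and $f$ is no longer a proof system for our set. If there is no such $w$, then $0^n$ has only long proofs.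

This stops working in the second alternative. It gives information about one length $n$ and one oracle. But non-optimality needs infinitely many $n$, and a single polynomial-time $g$ that knows that $0^n$ is in the set for these $n$. Also, strings put into $X$ later may change $f$ on inputs whose computations query them.

The repair is to ask one question about all oracles that are still permitted. Does some permitted $X$ make $f$ err, in the sense that $f^{O_X}(w)\notin T_X$ for some $w$?

* If yes, freeze the finite part of $X$ that this computation sees. Then $f$ is not a proof system in the end.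
* If no, then $f$ is correct for every permitted oracle. At each large length where adding a string is permitted, the argument above shows that $f$ has only long proofs. Now we choose an infinite progression of such lengths and forbid all strings there from now on. A new proof system $g$ has this progression hardwired and proves $0^n$ on it with short proofs. The function $f$ cannot profit: the argument uses only that a string of length $n$ was permitted when the question was asked.

Two examples, where strings of odd length are forbidden and everything else is permitted.

* Let $f(w)=0^{|w|}$ for $w\ne\varepsilon$ and $f(\varepsilon)=0$. With $X=\{00\}$ we get $f(00)=00\notin T_X$. So the answer is yes, and we freeze $X$ on lengths $\le2$.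
* Let $h$, on input $0^n10^l$ with $n\ge1$ and $l\ge2^n$, query $1y$ for all $y\in\Sigma^n$, and output $0^n$ if all answers are "no". In all other cases it outputs $0$. This runs in polynomial time. For every permitted $X$ all outputs lie in $T_X$; for the output $0=0^1$ this is so because length $1$ is odd. So the answer is no. Indeed, for $n\ge2$ the $h$-proofs of $0^n$ are exactly the strings $0^n10^l$ with $l\ge2^n$, when $0^n\in T_X$, and they are exponentially long.

The progressions to be reserved are, for $j\ge0$,

$$\Lambda_j=\{n\ge1:2^j\mid n,\ 2^{j+1}\nmid n\}.$$

Thus $\Lambda_0=\{1,3,5,\dots\}$, $\Lambda_1=\{2,6,10,\dots\}$, $\Lambda_2=\{4,12,20,\dots\}$. In general $\Lambda_j$ consists of the odd multiples of $2^j$. The $\Lambda_j$ are pairwise disjoint infinite arithmetic progressions, each decidable in polynomial time even when $n$ is given in unary.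

## 6. Separating a pair by refuting certificates

Now consider a disjoint pair $A=L(N_a)$, $B=L(N_b)$ relative to $O_G$, where $G$ is the set we are building, and an input $x$. Call a record of the queries and answers on an accepting path of $N_a$ or $N_b$ on $x$ a certificate; Section 8 makes this precise. Since $Q$ is available, we can find in polynomial time a certificate that fits whatever we already know about $G$. We do not know whether its remaining answers agree with $G$ unless we query $G$.

**A first algorithm.** Find a certificate of $N_a$ that fits the known part of $G$, query $G$ on its whole domain, accept if it is true, otherwise repeat with the new knowledge; reject if no fitting certificate is left. This decides $A$ correctly, but the number of rounds need not be polynomial. Let $N_a$ on input $0^n$ guess $y\in\Sigma^n$ and accept if $y\in G$. There are $2^n$ certificates $\{y\mapsto1\}$. If $G\cap\Sigma^n=\emptyset$ and strings of length $n$ were not ruled out in advance, the algorithm refutes all of them, one per round.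

We do not have to decide $A$, however; we have to separate it from $B$. In the example, suppose that no certificate of $N_a$ is consistent with a certificate of $N_b$. Then a certificate $d$ of $N_b$ on $0^n$ must disagree with every $\{y\mapsto1\}$, so $d(y)=0$ for all $2^n$ strings $y\in\Sigma^n$. If the running time of $N_b$ is below $2^n$, there is no such $d$, and $0^n\notin B$. In general, each refuted certificate of $N_a$ must meet each certificate of $N_b$ in a new place, and certificates of $N_b$ are small. So the number of rounds is to be bounded by the size of a certificate of $N_b$, and if the bound is exceeded, it is safe to accept.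

**A small case by hand.** Let four bits $z_1,\dots,z_4$ be unknown. The $a$-certificates are $\{z_1=z_2=1\}$ and $\{z_3=z_4=1\}$. The $b$-certificates are $\{z_i=0,z_k=0\}$ with $i\in\{1,2\}$, $k\in\{3,4\}$. Each $a$-certificate contradicts each $b$-certificate, and $b$-certificates have size $2$. Round 1: take $\{z_1=z_2=1\}$ and query; say $z_1=0,z_2=1$. Each $b$-certificate has exactly one of its two positions among $z_1,z_2$. Round 2: take $\{z_3=z_4=1\}$ and query; say $z_3=1,z_4=0$. No $a$-certificate fits any more, and we reject.

**Where plain disjointness is too weak.** The count needs that certificates of $N_a$ and $N_b$ always contradict each other. Disjointness relative to $G$ alone does not give this. Let $N_a$ accept $0^n$ if some string $0u$ of length $n$ is in the set, and let $N_b$ accept $0^n$ if some string $1u$ of length $n$ is in the set. If, for instance, all strings of $G$ of positive length begin with $0$, the pair is disjoint relative to $G$, but the certificates $\{0^n\mapsto1\}$ and $\{10^{n-1}\mapsto1\}$ are consistent.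

The remedy is the same question as in Section 5. Does some permitted $X$ make the two languages intersect? In the last example the answer is yes as long as $0^n$ and $10^{n-1}$ may both be put into $X$ for some $n$. If the answer is yes, freeze two accepting paths, and the pair is not disjoint in the end. If no, then certificates that respect the constraints of that moment always contradict each other. These constraints are finite data, so the separating algorithm has them hardwired. This makes the two kinds of requirements compatible.

## 7. Conditions and the construction of $G$

Let $f_1,f_2,\dots$ be a standard enumeration of clocked deterministic oracle transducers such that $f_i$ runs in time $\ell^i+i$ on inputs of length $\ell$. Let $N_1,N_2,\dots$ be a standard enumeration of clocked nondeterministic oracle machines such that $N_a$ runs in time $\ell^a+a$. The time bounds hold for every oracle, and for every oracle these enumerate exactly the relativized polynomial-time functions and the relativized NP sets.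

**Definition (condition).** A condition is a triple $(m,\sigma,F)$ with $m\in\mathbb N$, $\sigma\subseteq\Sigma^{<m}$ and $F\subset\mathbb N$ finite. A set $X$ is compatible with $(m,\sigma,F)$ if $X\cap\Sigma^{<m}=\sigma$ and $X\cap\Sigma^n=\emptyset$ for all $n\ge m$ with $n\in\bigcup_{j\in F}\Lambda_j$.

So $\sigma$ is the frozen part, and $F$ lists the progressions on which strings of length $\ge m$ are forbidden. Compatible sets are the "permitted" oracles of the last two sections. Example: $\{00\}$ is compatible with $(3,\{00\},\{0\})$, and so is $\{00,1111\}$. The set $\{00,111\}$ is not, since $3\in\Lambda_0$.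

**Definition (extension).** A condition $(m',\sigma',F')$ extends $(m,\sigma,F)$ if $m'\ge m$, $\sigma'\cap\Sigma^{<m}=\sigma$, $F\subseteq F'$, and $\sigma'\cap\Sigma^n=\emptyset$ for all $m\le n<m'$ with $n\in\bigcup_{j\in F}\Lambda_j$.

Example: $(3,\{00\},\{0\})$ extends $(0,\emptyset,\{0\})$.

**Lemma 5.** Extension is transitive. Every set compatible with an extension of a condition is compatible with the condition itself.

*Proof.* Let $(m'',\sigma'',F'')$ extend $(m',\sigma',F')$, and let the latter extend $(m,\sigma,F)$. Clearly $m''\ge m$ and $F\subseteq F''$. Since $m\le m'$, $\sigma''\cap\Sigma^{<m}=\sigma'\cap\Sigma^{<m}=\sigma$. Let $m\le n<m''$ and $n\in\bigcup_{j\in F}\Lambda_j$. If $n<m'$, then $\sigma''\cap\Sigma^n=\sigma'\cap\Sigma^n=\emptyset$. If $n\ge m'$, then $\sigma''\cap\Sigma^n=\emptyset$ because $F\subseteq F'$.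

Let $X$ be compatible with $(m',\sigma',F')$. Then $X\cap\Sigma^{<m}=\sigma'\cap\Sigma^{<m}=\sigma$. For $n\ge m$ with $n\in\bigcup_{j\in F}\Lambda_j$: if $n<m'$, then $X\cap\Sigma^n=\sigma'\cap\Sigma^n=\emptyset$; if $n\ge m'$, then $X\cap\Sigma^n=\emptyset$ because $F\subseteq F'$. $\square$

**Construction.** Start with $(0,\emptyset,\{0\})$. Process the following tasks one after another, in some order of type $\omega$: one task for each $i\ge1$, and one for each pair $(a,b)$ with $a,b\ge1$. Let $(m,\sigma,F)$ be the current condition.

*Task $i$* (make $f_i$ err, or reserve a progression against it).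

* Case A: there are $X$ compatible with $(m,\sigma,F)$ and $w$ with $f_i^{O_X}(w)\notin T_X$. Choose $m'>m$ larger than the length of every string queried to $X$ in this computation and larger than $|f_i^{O_X}(w)|$. The new condition is $(m',X\cap\Sigma^{<m'},F)$.
* Case B: otherwise. Let $j=\min(\mathbb N\setminus F)$. The new condition is $(m+1,\sigma,F\cup\{j\})$.

*Task $(a,b)$* (make $L(N_a)$ and $L(N_b)$ intersect, if possible).

* Case A: there are $X$ compatible with $(m,\sigma,F)$ and $x\in L(N_a^{O_X})\cap L(N_b^{O_X})$. Fix one accepting path of each machine on $x$. Choose $m'>m$ larger than the length of every string queried to $X$ on them. The new condition is $(m',X\cap\Sigma^{<m'},F)$.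
* Case B: otherwise. The new condition is $(m+1,\sigma,F)$.

In every case the new condition extends the old one. In Case A, $X\cap\Sigma^{<m}=\sigma$ and $X$ is empty at the forbidden lengths $\ge m$, by compatibility. In Case B, the only new length is $m$, and $\sigma\subseteq\Sigma^{<m}$ contains no string of length $m$. Also $m$ strictly increases with each task.

Let $G$ be the union of all $\sigma$'s, $O=O_G$ and $T=T_G$.

**Lemma 6.** $G$ is compatible with every condition that occurs. Moreover $T\in\mathrm{coNP}^O$ and $0^1\in T$.

*Proof.* Let $(m,\sigma,F)$ occur. Each later $\sigma'$ satisfies $\sigma'\cap\Sigma^{<m}=\sigma$ by transitivity. For an earlier $\sigma^-$, whose condition $(m,\sigma,F)$ extends, $\sigma^-\subseteq\sigma$. So $G\cap\Sigma^{<m}=\sigma$. Let $n\ge m$ with $n\in\bigcup_{j\in F}\Lambda_j$. Some later condition $(m',\sigma',F')$ has $m'>n$. It extends $(m,\sigma,F)$, so $\sigma'\cap\Sigma^n=\emptyset$. By the first part applied to this later condition, $G\cap\Sigma^n=\sigma'\cap\Sigma^n=\emptyset$.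

That $T\in\mathrm{coNP}^O$ was shown in Section 5. Since $G$ is compatible with $(0,\emptyset,\{0\})$, it contains no string of odd length, so $0^1\in T$. $\square$

So $T$ is a nonempty tally set in coNP.

## 8. Every disjoint NP-pair is P-separable

We prove part 1 of Theorem 1. Let $A=L(N_a^O)$ and $B=L(N_b^O)$ be disjoint, and let $(m,\sigma,F)$ be the condition at the beginning of task $(a,b)$.

**Step 1: disjointness for all compatible oracles.** This step turns disjointness relative to the one oracle $O$ into a statement about all compatible $X$. Case A did not apply at task $(a,b)$. Otherwise the two fixed accepting paths query to $X$ only strings of length $<m'$. By Lemma 6, $G$ is compatible with the new condition, so $G$ and $X$ agree on these strings. Both paths are then accepting paths relative to $O_G$, and $x\in A\cap B$, a contradiction. Hence: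

$$\text{for no } X \text{ compatible with } (m,\sigma,F) \text{ is there an } x\in L(N_a^{O_X})\cap L(N_b^{O_X}).\tag{2}$$

**Step 2: certificates.** This step fixes the objects the algorithm works with. Fix an input $x$. A certificate of $N_a$ (respectively $N_b$) is a finite partial function $c:\Sigma^*\to\{0,1\}$ arising from an accepting path of $N_a$ (respectively $N_b$) on $x$ as follows. On this path, queries $0q$ are answered according to $Q$, and the query $\varepsilon$ is answered "no". Queries $1y$ are answered consistently by $c(y)$, and $\mathrm{dom}(c)$ is exactly the set of $y$ with $1y$ queried. In addition $c$ must respect the condition, that is, for $y\in\mathrm{dom}(c)$: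

* if $|y|<m$, then $c(y)=1\iff y\in\sigma$;
* if $|y|\ge m$ and $|y|\in\bigcup_{j\in F}\Lambda_j$, then $c(y)=0$.

Two partial functions are consistent if they agree on their common domain. Two observations will be used. First, a certificate of $N_b$ has domain of size at most $|x|^b+b$, the running time. Second, a true accepting path of $N_a^O$ or $N_b^O$ on $x$ gives a certificate that agrees with $G$ (meaning $c(y)=1\iff y\in G$ for all $y\in\mathrm{dom}(c)$): it respects the condition because $G$ is compatible with $(m,\sigma,F)$.

**Claim 7.** No certificate $c$ of $N_a$ is consistent with a certificate $d$ of $N_b$.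

*Proof.* Suppose $c$ and $d$ are consistent. Let

$$X=\sigma\cup\{y:|y|\ge m,\ c(y)=1\text{ or }d(y)=1\}.$$

Then $X\cap\Sigma^{<m}=\sigma$. At a forbidden length $n\ge m$, no $y\in\Sigma^n$ has $c(y)=1$ or $d(y)=1$, since $c$ and $d$ respect the condition. So $X$ is compatible with $(m,\sigma,F)$.

$X$ agrees with $c$ on $\mathrm{dom}(c)$. For $|y|<m$ we have $c(y)=1\iff y\in\sigma\iff y\in X$. For $|y|\ge m$: if $c(y)=1$, then $y\in X$; if $c(y)=0$, then by consistency $d(y)$ is $0$ or undefined, so $y\notin X$. By the same argument $X$ agrees with $d$ on $\mathrm{dom}(d)$. So both paths are accepting relative to $O_X$, and both $N_a^{O_X}$ and $N_b^{O_X}$ accept $x$. This contradicts (2). $\square$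

**Step 3: the algorithm.** This is the first algorithm of Section 6, stopped after a number of rounds given by $N_b$. On input $x$ with oracle $O$, let $p=|x|^b+b$ and $\alpha_0=\emptyset$. For $t=1,\dots,p+1$:

* Find a certificate $c_t$ of $N_a$ consistent with $\alpha_{t-1}$. If there is none, reject.
* Query $G$ on all $y\in\mathrm{dom}(c_t)$, and let $\alpha_t$ be $\alpha_{t-1}$ together with these true answers.
* If $c_t$ agrees with $G$, accept.

If all $p+1$ rounds finish, accept.

**Step 4: running time.** We check that everything is polynomial, and that finding $c_t$ needs only $Q$. Each $\alpha_t$ is a table with at most $(p+1)(|x|^a+a)$ entries, and each entry concerns a string of length at most $|x|^a+a$. The data $m,\sigma,F,a,b$ are finite and are hardwired.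

Code a path of $N_a$ on $x$ as a string that lists the nondeterministic choices and the answers to queries $1y$; its length is polynomial in $|x|$. Consider the question: given $x$, a table $\alpha$ and a partial path $s$, is there a certificate consistent with $\alpha$ whose path extends $s$? A nondeterministic polynomial-time machine with oracle $Q$ answers it. It guesses the rest of the path, answers queries $0q$ by $Q$ and $\varepsilon$ by "no", and checks acceptance, consistency of the answers among themselves and with $\alpha$, and the two conditions for respecting $(m,\sigma,F)$. Membership of a length in $\Lambda_j$ is easy to decide, and $\sigma$ is hardwired. The set $G$ enters only through the table $\alpha$. So the question is in $\mathrm{NP}^Q\subseteq\mathrm{PSPACE}$, and it can be decided in polynomial time with oracle $Q$, that is, by queries $0q$ to $O$. Starting with the empty partial path and extending it piece by piece, always keeping the answer "yes", we find $c_t$ or learn that there is none. With $p+1$ rounds the whole algorithm runs in polynomial time relative to $O$.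

**Step 5: correctness when the algorithm stops early.** If it rejects, then $x\notin A$. Indeed, if $x\in A$, a true accepting path of $N_a^O$ on $x$ yields a certificate that agrees with $G$. Every $\alpha_t$ contains only true answers, so this certificate is consistent with every $\alpha_t$, and the algorithm never rejects. If it accepts because $c_t$ agrees with $G$, then the path of $c_t$ is a true accepting path, so $x\in A$ and hence $x\notin B$.

**Step 6: correctness after $p+1$ rounds.** Here we show that accepting is safe, by counting on the side of $N_b$. Suppose all $p+1$ rounds finish. We claim, for $0\le t\le p+1$: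

$$\text{every certificate } d \text{ of } N_b \text{ consistent with } \alpha_t \text{ satisfies } |\mathrm{dom}(d)\cap\mathrm{dom}(\alpha_t)|\ge t.\tag{3}$$

For $t=0$ this is trivial. Let $t\ge1$ and let $d$ be consistent with $\alpha_t$. Since $\alpha_t$ extends $\alpha_{t-1}$, $d$ is consistent with $\alpha_{t-1}$, and by induction $|\mathrm{dom}(d)\cap\mathrm{dom}(\alpha_{t-1})|\ge t-1$. By Claim 7 there is $y\in\mathrm{dom}(d)\cap\mathrm{dom}(c_t)$ with $d(y)\ne c_t(y)$. Both $d$ and $c_t$ are consistent with $\alpha_{t-1}$. If $y$ were in $\mathrm{dom}(\alpha_{t-1})$, both would equal $\alpha_{t-1}(y)$ there; so $y\notin\mathrm{dom}(\alpha_{t-1})$. But $y\in\mathrm{dom}(c_t)\subseteq\mathrm{dom}(\alpha_t)$. So the count increases by at least one, and (3) holds for $t$.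

For $t=p+1$, (3) says that a certificate of $N_b$ consistent with $\alpha_{p+1}$ has domain of size at least $p+1$. But $|\mathrm{dom}(d)|\le p$ for every certificate $d$ of $N_b$, so there is no such certificate. If $x\in B$, a true accepting path of $N_b^O$ on $x$ would give a certificate that agrees with $G$, and so is consistent with $\alpha_{p+1}$. Hence $x\notin B$.

Let $S$ be the set of accepted inputs. Then $S\in\mathrm P^O$. By Step 5, rejected inputs are outside $A$, so $A\subseteq S$. By Steps 5 and 6, accepted inputs are outside $B$, so $B\cap S=\emptyset$. This proves part 1. $\blacksquare$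

## 9. Exponentially long proofs on a reserved progression

We prove part 2 of Theorem 1. Let $f$ be a proof system for $T$ relative to $O$, say $f=f_i^O$ with $\mathrm{ran}(f)=T$. Let $(m,\sigma,F)$ be the condition at the beginning of task $i$.

**Step 1: Case A did not apply.** This step shows that $f_i$ is correct for all compatible oracles. Suppose Case A applied via $X$ and $w$. All strings queried to $X$ have length $<m'$, where $G$ and $X$ agree, so $f_i^{O_G}(w)=f_i^{O_X}(w)=:v\notin T_X$. If $v$ is not of the form $0^n$ with $n\ge1$, then $v\notin T_G$. If $v=0^n$ with $n\ge1$, then $X\cap\Sigma^n\ne\emptyset$. Since $m'$ was chosen larger than $|v|$, we have $n<m'$, so $G\cap\Sigma^n=X\cap\Sigma^n\neq\emptyset$, and again $v\notin T_G$. In both situations $v$ is in $\mathrm{ran}(f)$ but not in $T$, a contradiction.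

**Step 2: the reserved lengths.** So Case B applied, with some $j\notin F$. The set $G$ is compatible with the new condition $(m+1,\sigma,F\cup\{j\})$. Hence $G\cap\Sigma^n=\emptyset$ for $n\in\Lambda_j$ with $n\ge m+1$. For $n=m$ we have $G\cap\Sigma^m=\emptyset$ because $G\cap\Sigma^{<m+1}=\sigma\subseteq\Sigma^{<m}$. So

$$0^n\in T\quad\text{for all } n\in\Lambda_j \text{ with } n\ge m.\tag{4}$$

**Claim 8.** If $n\in\Lambda_j$, $n\ge m$ and $f_i^O(w)=0^n$, then $|w|^i+i\ge2^n$.

*Proof.* Otherwise the computation makes fewer than $2^n$ queries, so some $y\in\Sigma^n$ is not queried to $G$. Let $X=G\cup\{y\}$. We check that $X$ is compatible with the old condition $(m,\sigma,F)$. By Lemma 6, $G$ is. The added string has length $n\ge m$, so $X\cap\Sigma^{<m}=\sigma$. Since $n\in\Lambda_j$, $j\notin F$, and the progressions are pairwise disjoint, $n$ lies in no $\Lambda_{j'}$ with $j'\in F$; so no forbidden length is hit.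

Since $y$ is not queried, $f_i^{O_X}(w)=f_i^{O_G}(w)=0^n$. But $y\in X\cap\Sigma^n$, so $0^n\notin T_X$. So Case A would have applied at task $i$, a contradiction. $\square$

**Step 3: the lower bound.** Put $\delta=1/(i+1)$. If $|w|<2^{\delta n}$, then
$$|w|^i+i<2^{ni/(i+1)}+i<2^n$$
for all large $n$. By Claim 8, for all large $n\in\Lambda_j$ every $f$-proof of $0^n$ has length $\ge2^{\delta n}$.

**Step 4: the better proof system.** Define $g(10^n)=0^n$ for $n\in\Lambda_j$ with $n\ge m$; $g(0w)=f(w)$; and $g(w)=0^1$ for all other $w$. Here $j$ and $m$ are hardwired constants and $\Lambda_j$ is easy to decide, so $g$ is polynomial-time computable relative to $O$. By (4) and $0^1\in T$, all values of $g$ lie in $T$, and the clause $g(0w)=f(w)$ gives $\mathrm{ran}(g)=T$. For all $n\in\Lambda_j$ with $n\ge m$, the string $10^n$ is a $g$-proof of $0^n$ of length $n+1$.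

So for all sufficiently large $n$ in the infinite arithmetic progression $\Lambda_j$, the string $0^n\in T$ has a $g$-proof of length $n+1$ but no $f$-proof shorter than $2^{\delta n}$. This proves part 2. With Section 4, $\neg\mathrm H_{\rm opps}\wedge\mathrm H_{\rm union}\wedge\mathrm H_{\rm cpair}$ holds relative to $O$, and Theorem 1 is proved. $\blacksquare$

## 10. coNP-hard sets and the form of the lower bound

The same oracle gives more.

**Theorem 9.** Relative to the oracle $O$ constructed above, with $T=T_G$:

1. All disjoint NP-pairs are P-separable. Hence $(\{0\},\{1\})$ is a complete pair, and $\mathrm P=\mathrm{NP}\cap\mathrm{coNP}\ne\mathrm{NP}$. If $A$ is NP-complete and $B\in\mathrm{NP}$ is any set disjoint from $A$, then $A\cup B$ is NP-complete.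
2. Let $A$ be any set with $T\le^{\rm p}_{\rm m}A$ via $r$; in particular $A$ may be any coNP-hard set. Then for every proof system $f$ for $A$ there are $\delta>0$ and a proof system $g'$ for $A$ such that, for infinitely many $n$, $r(0^n)$ has a $g'$-proof of length $n+2$ but every $f$-proof of $r(0^n)$ has length $\ge2^{\delta n}$.
3. For every $k\ge1$ there is a proof system $h_k$ for $T$ in which every $0^n\in T$ has a proof of length at most $n+2+2^{n/k}$. So the lower bound $2^{\delta n}$ in part 2 of Theorem 1 cannot be improved beyond the choice of $\delta$, and $\delta$ cannot be chosen independently of $f$.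

*Proof of 1.* Separability is part 1 of Theorem 1. By Lemma 3, $\mathrm{NP}\neq\mathrm{coNP}$, so Lemma 4 gives the complete pair and the statement on unions. If $A\in\mathrm{NP}\cap\mathrm{coNP}$, a separator of $(A,\overline A)$ equals $A$, so $A\in\mathrm P$. Finally $\mathrm P\neq\mathrm{NP}$: P is closed under complement, so $\mathrm P=\mathrm{NP}$ would give $\mathrm{NP}=\mathrm{coNP}$. $\square$

*Proof of 2.* The idea is to pull $f$ back to $T$ and to push the better system forward to $A$. Form the proof system $f'$ for $T$ as in Lemma 2, with $t_0=0^1$. An $f$-proof $w$ of $r(0^n)$ gives the $f'$-proof $0^n1\,0^n\,w$ of $0^n$, of length $2n+1+|w|$. Apply part 2 of Theorem 1 to $f'$, obtaining $g$ and $\delta'$. Define $g'$ from $f$, $r$ and $g$ by (1); the proof of Lemma 2 shows, without using optimality, that $g'$ is a proof system for $A$.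

For infinitely many $n$, there is a $g$-proof $u$ of $0^n$ of length $n+1$, so $1u$ is a $g'$-proof of $r(0^n)$ of length $n+2$; and every $f'$-proof of $0^n$ has length $\ge2^{\delta' n}$. So each $f$-proof $w$ of $r(0^n)$ satisfies
$$|w|\ge2^{\delta'n}-2n-1\ge2^{\delta n},\qquad \delta=\delta'/2,$$
for large $n$. The last inequality holds since $2^{\delta'n}-2^{\delta'n/2}=2^{\delta'n/2}(2^{\delta'n/2}-1)$ exceeds $2n+1$ for large $n$. $\square$

*Proof of 3.* This is the function $h$ of Section 5 with shorter padding. On input $0^n10^l$ with $n\ge1$ and $l^k\ge2^n$, query $1y$ for all $y\in\Sigma^n$, which is at most $l^k$ queries, and output $0^n$ if all answers are "no". On every other input, and if some answer is "yes", output $0^1\in T$. Since $k$ is a constant, this is polynomial-time. An output $0^n$ after all answers "no" is in $T$ because $G\cap\Sigma^n=\emptyset$, so the range is contained in $T$. If $0^n\in T$, then $0^n10^l$ with $l=\lceil2^{n/k}\rceil$ is a proof of it, and its length is $n+1+l\le n+2+2^{n/k}$. So $\mathrm{ran}(h_k)=T$.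

For the last sentence, let part 2 of Theorem 1 hold for $f=h_k$ with some $\delta$. Then $n+2+2^{n/k}\ge2^{\delta n}$ for infinitely many $n$, so $\delta\le1/k$. As $k$ is arbitrary, no single $\delta>0$ serves all $f$, and no lower bound that exceeds $n+2+2^{n/k}$ for all large $n$, for some $k$, can hold for all $f$. $\square$
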